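# Vanishing elements and the generalized Fitting subgroup

## 1. Nonvanishing elements, the Fitting subgroup and the layer

All groups are finite. Actions are written on the right, $g^x=x^{-1}gx$, and if $\sigma:S\to S'$ is an isomorphism and $\theta\in\mathrm{Irr}(S)$, then $\theta^\sigma\in\mathrm{Irr}(S')$ is defined by $\theta^\sigma(s^\sigma)=\theta(s)$; we call $\theta^\sigma$ a transport of $\theta$.

**Definition 1.** An element $g\in G$ is nonvanishing if $\chi(g)\ne0$ for every $\chi\in\mathrm{Irr}(G)$. Otherwise $g$ is vanishing.

Central elements are nonvanishing, because $|\chi(z)|=\chi(1)$ for $z\in Z(G)$. In $S_3$ the values of the three irreducible characters at a $3$-cycle are $1,1,-1$, so $3$-cycles are nonvanishing; the character of degree $2$ is zero at a transposition, so transpositions are vanishing. In $A_5$, with degrees $1,3,3,4,5$, the character of degree $4$ is zero at involutions, those of degree $3$ are zero at $3$-cycles, and the one of degree $5$ is zero at $5$-cycles. So only $1$ is nonvanishing in $A_5$.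

**Definition 2.** $\mathbf F(G)$, the Fitting subgroup, is the largest nilpotent normal subgroup of $G$.

For example $\mathbf F(S_3)=A_3$, $\mathbf F(S_4)=V_4$, and $\mathbf F(S_5)=1$.

**Definition 3.** A group is quasisimple if it is perfect and simple modulo its center. The layer $E(G)$ is the subgroup generated by all subnormal quasisimple subgroups of $G$, which are called components. The generalized Fitting subgroup is $\mathbf F^*(G)=\mathbf F(G)E(G)$.

For example $SL_2(5)$ is quasisimple. For $G=S_5\times S_3$ we have $\mathbf F(G)=A_3$, $E(G)=A_5$ and $\mathbf F^*(G)=A_5\times A_3$. For solvable $G$ the layer is trivial and $\mathbf F^*(G)=\mathbf F(G)$.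

Two textbook facts are needed: distinct components commute, and $C_G(\mathbf F^*(G))\le\mathbf F^*(G)$. Suppose $\mathbf F(G)=1$. Then $Z(E(G))\le\mathbf F(G)=1$, so the components are nonabelian simple, and
$$N:=\mathbf F^*(G)=E(G)=S_1\times\dots\times S_n,\qquad S_i\ \text{nonabelian simple},\qquad C_G(N)=Z(N)=1. \tag{1.1}$$
The group $G$ permutes the set $\{S_1,\dots,S_n\}$ by conjugation. For instance, if $S$ is nonabelian simple and $H\le\mathrm{Sym}(m)$, then in $G=S\wr H$ the base group $S^m$ has trivial centralizer. So $\mathbf F(G)=1$ (it would commute with $S^m$), and every component outside $S^m$ would commute with $S^m$, so $\mathbf F^*(G)=S^m$.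

The background is this. In every finite group $G$ all elements of $G\setminus\mathbf F(G)$ of order coprime to $6$ are vanishing, and the coprimeness hypothesis cannot be dropped. One may try to repair this by replacing $\mathbf F$ with $\mathbf F^*$, but it is not true in general that all elements of $G\setminus\mathbf F^*(G)$ are vanishing: $2^{11}\rtimes M_{24}$ is a counterexample. That example has a large Fitting subgroup, and the paper "Nonsolvable Groups Have A Large Proportion Of Vanishing Elements" proposes as a conjecture that this is the only obstruction: if $\mathbf F(G)=1$, is every element of $G\setminus\mathbf F^*(G)$ vanishing? The answer is yes. The proof uses the classification of finite simple groups.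

**Theorem 1.** Let $G$ be a finite group with $\mathbf F(G)=1$. Then every element of $G\setminus\mathbf F^*(G)$ is vanishing.

**Theorem 2.** (a) Let $\mathbf F(G)=1$, so $\mathbf F^*(G)=S_1\times\dots\times S_n$ with $S_i$ nonabelian simple. If $g\in G$ is nonvanishing, then $g=g_1\cdots g_n\in\mathbf F^*(G)$ with $g_i\in S_i$, and $S_i$ has no irreducible character of $p$-defect zero for any prime $p\mid o(g_i)$. Hence $o(g)=2^a3^b$, and $g_i=1$ unless $S_i$ is alternating or sporadic.
(b) Let $G$ be any finite group with solvable radical $R$. If $g$ is nonvanishing, then $gR\in\mathbf F^*(G/R)$, and $gR$ is as in (a).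
(c) For $G=A_7^{\,n}$ $(n\ge1)$ the nonvanishing elements generate $G=\mathbf F^*(G)$, and nonvanishing elements of order $2$ and of order $3$ occur.

(The notion of $p$-defect zero is recalled in the next section.)

## 2. Clifford theory and characters of defect zero

Let $M\lhd G$ and $\theta\in\mathrm{Irr}(M)$. The inertia group $I_G(\theta)$ is $\{x\in G:\theta^x=\theta\}$, and $\mathrm{Irr}(G|\theta)$ is the set of $\chi\in\mathrm{Irr}(G)$ with $[\chi_M,\theta]\ne0$. Recall Clifford's theorem: for $\chi\in\mathrm{Irr}(G|\theta)$ the restriction $\chi_M$ is a multiple of the sum of the $G$-conjugates of $\theta$, and induction is a bijection $\mathrm{Irr}(I_G(\theta)|\theta)\to\mathrm{Irr}(G|\theta)$. Recall Gallagher's theorem: if $\theta$ extends to $\hat\theta\in\mathrm{Irr}(I)$, $I=I_G(\theta)$, then $\psi\mapsto\hat\theta\psi$ is a bijection $\mathrm{Irr}(I/M)\to\mathrm{Irr}(I|\theta)$. If $\theta$ is $I$-invariant and $I/M$ is cyclic, then $\theta$ extends to $I$.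

**Definition 4.** Let $p$ be a prime. A character $\chi\in\mathrm{Irr}(G)$ has $p$-defect zero if $\chi(1)_p=|G|_p$. An element is $p$-singular if its order is divisible by $p$.

A character of $p$-defect zero vanishes on all $p$-singular elements. In $A_5$ (order $60$) the characters of degree $4$, $3$, $5$ have defect zero for $p=2,3,5$ respectively. In $A_7$ we have $|A_7|=2^3\cdot3^2\cdot5\cdot7$, and the degrees are $1,6,10,10,14,14,15,21,35$. None is divisible by $8$ or by $9$, so $A_7$ has no character of $2$- or $3$-defect zero.

**(T1)** If $M\lhd G$, $\theta\in\mathrm{Irr}(M)$ and no $G$-conjugate of $g$ lies in $I_G(\theta)$, then $g$ is vanishing. Indeed any $\chi\in\mathrm{Irr}(G|\theta)$ is induced from $I_G(\theta)$, so $\chi(g)=0$.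

**(T2)** If $g\in M\lhd G$ and some $\chi_0\in\mathrm{Irr}(M)$ vanishes on the class $g^G$, then $g$ is vanishing. Indeed, for $\chi\in\mathrm{Irr}(G|\chi_0)$, $\chi_M$ is a multiple of a sum of $G$-conjugates of $\chi_0$, and each of these is zero at $g$.

**(T3)** Let $S\le A\le\mathrm{Aut}(S)$ with $S$ nonabelian simple. Let $R\le S$ satisfy $N_S(R)=R$ and suppose that the $S$-class of $R$ is $A$-invariant. If $\alpha\in\mathrm{Irr}(S)$ is $A$-invariant and $[1_R^S,\alpha]=1$, then $\alpha$ extends to $A$.
Proof. Let $H=N_A(R)$. The $S$-class of $R$ is $A$-invariant, so $HS=A$ (Frattini), and $H\cap S=N_S(R)=R$. By Mackey, $(1_H^A)_S=1_R^S$. So some constituent $\tilde\alpha$ of $1_H^A$ lies over $\alpha$, and $\tilde\alpha_S=e\alpha$ because $\alpha$ is invariant. Then $1\le e\le[1_R^S,\alpha]=1$. $\square$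

Example: $A_4\le A_5$ is self-normalizing, its class is $S_5$-invariant, and $1_{A_4}^{A_5}=1+\chi_4$. So $\chi_4$ extends to $S_5$.

**(T4)** Let $f:H\to Q$ be a homomorphism onto a perfect group and let $A,B\lhd H$ with $f(A)=f(B)=Q$. Then $f(A\cap B)=Q$, because $A\cap B\ge[A,B]$ and $f([A,B])=[Q,Q]=Q$. Consequently, if $K_1,\dots,K_r$ are distinct normal subgroups of $H$ with nonabelian simple quotients, then $H\to\prod_iH/K_i$ is onto.
Proof of the consequence. The $K_i$ are distinct maximal normal subgroups, so $K_iK_j=H$ for $i\ne j$, and each $K_i$, $i\neq j$, maps onto $H/K_j$. By repeated use of the first statement $\bigcap_{i\ne j}K_i$ maps onto $H/K_j$, and it maps trivially to the other factors. So the image of $H$ contains each factor. $\square$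

## 3. Symmetric groups, $S\wr C_2$, and $A_5\wr A_{11}$

Take $G=S_n$, $n\ge5$, so $\mathbf F^*(G)=A_n$. If $\lambda$ is a self-conjugate partition of $n$, the character $\chi^\lambda$ satisfies $\chi^\lambda\cdot\mathrm{sgn}=\chi^\lambda$, so it is zero at every odd permutation. A self-conjugate partition exists: take diagonal hook lengths $n$ if $n$ is odd, and $n-1,1$ if $n$ is even. So Theorem 1 holds for $S_n$. In terms of (T1), $\chi^\lambda$ restricts to $A_n$ as a sum of two characters which odd permutations exchange.

Take next $G=S\wr C_2$ and $g\in G\setminus(S\times S)$. Every conjugate of $g$ swaps the two factors. For $1\ne\theta\in\mathrm{Irr}(S)$ the character $1\times\theta$ of $S\times S$ is not fixed by any element that swaps the factors. By (T1) $g$ is vanishing.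

The sensible general approach is now clear: find $\Theta\in\mathrm{Irr}(N)$ that no conjugate of $g$ fixes, and use (T1). Here is where it stops. Let $G=A_5\wr A_{11}$ and let $g\in A_{11}$ be a $3$-cycle of the top group. Any $\Theta\in\mathrm{Irr}(A_5^{11})$ is a choice of one of the five irreducible characters of $A_5$ at each of $11$ places. Some character occurs at three places at least, and the $3$-cycle on these places fixes $\Theta$ and is conjugate to $g$. So (T1) with $M=N$ cannot prove that $g$ is vanishing.

Another idea is to use $G/N\cong A_{11}$ and a character of $3$-defect zero of it; but $A_{11}$ has none (we see this in Section 7). What works is a mixture. Give ten places the trivial character and the eleventh the character $\chi_4$ of degree $4$. The inertia group of this $\Theta$ is $(A_5\wr A_{10})\times A_5$, and $\Theta$ extends to it. The group $A_{10}$ does have a character $\psi$ of $3$-defect zero (Section 7 again). By Gallagher and Clifford $\chi=(\hat\Theta\psi)^G$ is irreducible. Any conjugate of $g$ in the inertia group has an image of order $3$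 in $A_{10}$, so $\psi$ is zero there, and $\chi(g)=0$.

So the plan for elements that move factors is: break $\mathrm{Alt}(m)$ into a Young-type subgroup by a coloring of $N$, and on that subgroup use a character of $p$-defect zero. The work lies in two places: producing enough extendible characters to color with, and making sure that the inertia group is as large as the colors suggest.

## 4. Facts quoted about simple groups, permutation groups and quadratic forms

Throughout, $S$ is a nonabelian finite simple group. The following facts are used without proof.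

* **(F1)** $\mathrm{Out}(S)$ is solvable. An automorphism of $S$ fixing every conjugacy class of $S$ is inner (Feit–Seitz, Illinois J. Math. 33 (1989), Thm C). The structure of $\mathrm{Out}(S)$ is in Gorenstein–Lyons–Solomon, CFSG no. 3, Thm 2.5.12.
* **(F2)** $S$ has at least four distinct irreducible character degrees (Isaacs, Character Theory, 12.6, 12.15). Brauer: if a group acts compatibly on $\mathrm{Irr}(H)$ and on the classes of $H$, then the numbers of orbits agree, and each element fixes equally many characters and classes (ibid. 6.32, 6.33).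
* **(F3)** If $P$ is a primitive group on a finite set $X$ with $\mathrm{Alt}(X)\not\le P$, there is a coloring of $X$ with at most $4$ colors preserved only by $1\in P$ (Seress, Bull. LMS 29 (1997); Dolfi, Arch. Math. 75 (2000), Lemma 1).
* **(F4)** For $t\ge4$ every $n\ge0$ has a $t$-core partition (Granville–Ono, Trans. AMS 348 (1996)). The sizes of $3$-cores are the integers $3(a^2+ab+b^2)+a+2b$, $a,b\in\mathbb Z$ (Garvan–Kim–Stanton, Invent. Math. 101 (1990)).
* **(F5)** Every $n\ge0$ is a sum of three triangular numbers (Gauss). The form $x^2+y^2+3z^2+3w^2$ represents all positive integers (Ramanujan 1917).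
* **(F6)** (Schur) For $m\ge8$ the Schur multiplier of $A_m$ has order $2$, and in $2.A_m$ the preimages of $(12)(34)$ have order $4$.
* **(F7)** Let $S$ be of Lie type in characteristic $p$ (not ${}^2F_4(2)'$), with Borel subgroup $B$, the normalizer of a Sylow $p$-subgroup. The Steinberg character $\mathrm{St}$ has degree $|S|_p$, is the only character of $S$ of $p$-defect zero (Humphreys, Math. Z. 119 (1971)), and occurs with multiplicity $1$ in $1_B^S$. If $S$ is untwisted with simple roots $\Pi$ and Weyl group $W$, there is a bijection $\varphi\mapsto\chi_\varphi$ from $\mathrm{Irr}(W)$ to the constituents of $1_B^S$ with $[\chi_\varphi,1_{P_J}^S]=[\varphi,1_{W_J}^W]$ for all $J\subseteq\Pi$ (Curtis–Iwahori–Kilmoyer; Curtis–Reiner, Methods II, §68).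
* **(F8)** (Steinberg) For $\mathbf G$ simple simply connected of rank $l$ over $\overline{\mathbb F}_p$ with fundamental characters $\chi_1,\dots,\chi_l$, the map $s\mapsto(\chi_i(s))_i$ is a bijection from semisimple classes to $\overline{\mathbb F}_p^{\,l}$; centralizers of semisimple elements are connected; $\mathbf G^F$ is generated by unipotent elements.

We also use the Lang–Steinberg theorem in this form: an $F$-stable class of $\mathbf G$ meets $\mathbf G^F$, and if the centralizers of its elements are connected, then its elements in $\mathbf G^F$ form one $\mathbf G^F$-class.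

An example for (F8): for $\mathbf G=SL_3$ we have $\chi_1(s)=\mathrm{tr}(s)$, $\chi_2(s)=\mathrm{tr}(s^{-1})$, and $s$ has characteristic polynomial $t^3-\chi_1(s)t^2+\chi_2(s)t-1$. A scalar $z=\omega$ with $\omega^3=1$ multiplies $(\chi_1,\chi_2)$ by $(\omega,\omega^2)$; the inverse-transpose automorphism swaps $\chi_1$ and $\chi_2$; the map $\varphi_q$ raising entries to the $q$-th power raises both to the $q$-th power.

**Definition 5.** $S$ is of standard type if $S=\mathbf G^F/Z$, where $\mathbf G$ is simple simply connected of rank $l$, $Z=Z(\mathbf G)^F=Z(\mathbf G^F)$, and either $F=\varphi_q$ (the standard Frobenius map, $q=p^f$; the untwisted case), or $F=\gamma\varphi_q$ with $\gamma$ the graph automorphism of order $2$ in type $A_l$ $(l\ge2)$, $D_l$ $(l\ge4)$ or $E_6$ (the twisted case). Put $\hat S=\mathrm{Inndiag}(S)=\mathbf G_{ad}^F$ and $\Delta=\hat S/S\le\mathrm{Out}(S)$.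

For example $S=L_2(q)$ with $q$ odd has $\hat S=PGL_2(q)$ and $|\Delta|=2$; and $S=L_3(4)$ has $\hat S=PGL_3(4)$, $|\Delta|=3$, $\mathrm{Out}(S)/\Delta=\langle\varphi_2\rangle\times\langle\gamma\rangle\cong C_2\times C_2$.

From the structure of $\mathrm{Out}(S)$ we need the following. For standard type, $S$ and $\hat S$ are normal in $\mathrm{Aut}(S)$, and $\Delta$ is abelian of order prime to $p$. The quotient $\mathrm{Out}(S)/\Delta$ is $\langle\varphi_p\rangle\times\langle\gamma\rangle\cong C_f\times C_2$ for $A_l(q)$ $(l\ge2)$, $D_l(q)$ $(l\ge5)$, $E_6(q)$; it is $S_3\times C_f$ for $D_4(q)$, that is $S=P\Omega_8^+(q)$, with $S_3$ the graph automorphisms and $C_f=\langle\varphi_p\rangle$; in the twisted case it is cyclic of order $2f$, generated by $\varphi_p$, and $\varphi_p^f$ acts as $\gamma$ (since $\gamma\varphi_q$ acts trivially on $\mathbf G^F$). For $L_2(q)$ and for $B_l,C_l,E_7$ with $q$ odd, it is cyclic. Next, $\mathrm{Out}(S)$ is abelian except possibly for the types $A_l$ $(l\ge2)$, $D_l$ $(l\ge4)$, $E_6$ and their twisted forms of standard type. It is cyclic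 except possibly for these types, $L_2(q)$, and $B_l,C_l,E_7$ with $q$ odd. Finally $|\mathrm{Out}(S)|\le2$ if $S$ is not of Lie type or $S={}^2F_4(2)'$ (here $A_6=L_2(9)$ counts as Lie type).

## 5. Automorphisms that move irreducible characters

If $g$ normalizes all $S_i$, it must act by a non-inner automorphism $a$ on some $S_i$, and for (T1) we want $\theta\in\mathrm{Irr}(S_i)$ moved not only by $a$ but by all its conjugates. This section finds such $\theta$, with one exception.

**Lemma 1.** If $S$ is of standard type, there is $\theta\in\mathrm{Irr}(S)$ with $I_{\hat S}(\theta)=S$.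

For $S=L_2(5)\cong A_5$ we have $\hat S=PGL_2(5)\cong S_5$, and $\theta$ can be either character of degree $3$.

Proof. **Step 1: a semisimple class stable under the center.** Let $\mathbf G^*$ be dual to $\mathbf G_{ad}$; it is simply connected, with a Frobenius map $F^*$. By (F8) there is exactly one semisimple class of $\mathbf G^*$ on which all fundamental characters are $0$. It is $F^*$-stable, since $F^*$ permutes the fundamental characters up to $q$-th powers. For $z\in Z(\mathbf G^*)$ we have $\chi_i(sz)=\omega_i(z)\chi_i(s)$, with $\omega_i$ the central character of $\chi_i$, so the class is invariant under multiplication by $Z(\mathbf G^*)$. By Lang–Steinberg it contains some $s\in\mathbf G^{*F^*}$. For $z\in Z(\mathbf G^*)^{F^*}$ both $s$ and $sz$ are $F^*$-fixed elements of this class, and centralizers are connected, so $s$ and $sz$ are conjugate in $\mathbf G^{*F^*}$.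

**Step 2: a character of $\hat S$ fixed by all linear characters of $\hat S/S$.** As $\mathbf G_{ad}$ has connected center, the Gelfand–Graev character $\Gamma$ of $\hat S$ is multiplicity free with exactly one constituent $\rho$ in the Lusztig series $\mathcal E(\hat S,(s))$. The linear characters of $\hat S/S$ are characters $\hat z$, $z\in Z(\mathbf G^*)^{F^*}$, with $\hat z\,\mathcal E(\hat S,(s))=\mathcal E(\hat S,(sz))$ (Digne–Michel, 13.30 and Ch. 14), and the latter is $\mathcal E(\hat S,(s))$ by Step 1. The character $\Gamma$ is induced from a linear character of a maximal unipotent subgroup $U$ of $\hat S$. Since $|\hat S/S|$ is prime to $p$, $U\le S$. Hence $\hat z_U=1$ and $\Gamma\hat z=\Gamma$. So $\rho\hat z$ is a constituent of $\Gamma$ in $\mathcal E(\hat S,(s))$, that is, $\rho\hat z=\rho$.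

**Step 3: restriction to $S$.** Since $(\rho_S)^{\hat S}=\sum_\lambda\rho\lambda$ over $\lambda\in\mathrm{Irr}(\hat S/S)$ ($\hat S/S$ is abelian), we get
$$[\rho_S,\rho_S]=\sum_{\lambda}[\rho\lambda,\rho]=|\hat S/S|.$$
Let $\Gamma_0$ be induced from $U$ to $S$ by the same linear character, so $\Gamma=\Gamma_0^{\hat S}$ and $1=[\rho,\Gamma]=[\rho_S,\Gamma_0]$. So some constituent of $\rho_S$ has multiplicity $1$, and by Clifford each has. Hence $\rho_S$ has $|\hat S/S|$ distinct constituents, which form one $\hat S$-orbit. For any of them, $\theta$ say, $|\hat S:I_{\hat S}(\theta)|=|\hat S:S|$, so $I_{\hat S}(\theta)=S$. $\square$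

**Lemma 2.** Let $\mathrm{Inn}(S)\le A\le\mathrm{Aut}(S)$ and $a\in A\setminus\mathrm{Inn}(S)$. Then one of the following holds.
(i) Some $\theta\in\mathrm{Irr}(S)$ is fixed by no $A$-conjugate of $a$.
(ii) $S\cong P\Omega_8^+(q)$, the map $\pi:A\to\mathrm{Out}(S)/\Delta\cong S_3\times C_f\to S_3$ (quotient by $C_f$) is onto, and $\pi(a)$ is an involution.

Proof. **Step 1: abelian $\mathrm{Out}(S)$, and $a\in\hat S$.** By (F1) $a$ moves some class of $S$, so by (F2) it moves some $\theta\in\mathrm{Irr}(S)$. If $\mathrm{Out}(S)$ is abelian, all conjugates of $a$ have the same image in $\mathrm{Out}(S)$ as $a$, and inner automorphisms act trivially on $\mathrm{Irr}(S)$, so (i) holds. Otherwise $S$ is of standard type with $\mathbf G$ of type $A_l$ $(l\ge2)$, $D_l$ $(l\ge4)$ or $E_6$. If $a\in\hat S$, then all conjugates of $a$ lie in $\hat S\setminus S$, and (i) holds by Lemma 1. From now on $a\notin\hat S$.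

**Step 2: from moved classes to characters moved by a whole coset.** For a nonabelian $\mathrm{Out}(S)$ it is not enough that $a$ moves $\theta$. Let $D\lhd\mathrm{Out}(S)$. Suppose $b\in\mathrm{Out}(S)$ moves some $D$-orbit on $\mathrm{Cl}(S)$ to a different one. Then $\langle D,b\rangle$ has fewer orbits than $D$ on $\mathrm{Cl}(S)$, hence by (F2) on $\mathrm{Irr}(S)$. So $b$ moves some $D$-orbit $\mathcal O$ on $\mathrm{Irr}(S)$. Suppose $bD$ is a power of $b_1D$. Then $b_1$ also moves $\mathcal O$ (if $b_1$ preserved it, $b$ would). Since elements of $\mathrm{Out}(S)$ permute the $D$-orbits and $D$ preserves each,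
$$\text{every element of } b_1D\cup b_1^{-1}D \text{ moves } \mathcal O \text{ to a disjoint } D\text{-orbit, hence moves every } \theta\in\mathcal O. \tag{5.1}$$

**Step 3: counting semisimple classes.** This step gives a numerical criterion for moving an orbit of classes. Write $x_i=\chi_i(s)$ for semisimple $s\in\mathbf G$, and let $[s]$ be the $\mathbf G$-class of $s$. We have $\chi_i(\varphi_q(s))=\chi_i(s)^q$, and $\chi_i\circ\kappa=\chi_{\kappa(i)}$ for a graph automorphism $\kappa$, with the appropriate labeling. So the $F$-stable semisimple classes are given by $x_i=x_{\epsilon(i)}^q$ with $\epsilon=1$ or $\epsilon=\gamma$. On an $\epsilon$-cycle of length $c$ one coordinate determines the others and satisfies $x=x^{q^c}$, so such a cycle contributes $q^c$. Altogether there are $q^l$ such classes, and each meets $\mathbf G^F$.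

Let $\psi=\kappa\varphi_{q_0}$ or $\psi=\kappa$ commute with $F$, inducing $b\in\mathrm{Out}(S)$. The group $\hat S$ acts on $\mathbf G^F$ through conjugation by elements of $\mathbf G$. So if $s\in\mathbf G^F$ and $\psi(s)Z$ is $\hat S$-conjugate to $sZ$, then $\psi(s)$ is $\mathbf G$-conjugate to $sz$ for some $z\in Z$. Hence:
$$\text{if } \psi[s]\ne[sz] \text{ for all } z\in Z, \text{ then } b \text{ moves the } \Delta\text{-orbit of the class of } sZ. \tag{5.2}$$
The equation $\psi[s]=[sz]$ reads $x_{\kappa(i)}^{q_0}=\omega_i(z)x_i$, respectively $x_{\kappa(i)}=\omega_i(z)x_i$, for all $i$.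

In the case $\psi=\kappa\varphi_{q_0}$ there are at most $q_0^l$ solutions for each $z$: along a $\kappa$-cycle of length $c$ one coordinate determines the others and satisfies $x^{q_0^c}=\mathrm{const}\cdot x$ with nonzero constant.

In the case $\psi=\kappa$, where either $F=\varphi_q$, or $F=\gamma\varphi_q$ and $\kappa=\gamma$, the $F$-stable solutions for each $z$ number at most $q^{l'}$, where $l'$ is the number of $\kappa$-orbits on nodes. From each orbit one coordinate determines the rest, and it satisfies $x=x^q$ in the untwisted case and $x_i=x_{\gamma(i)}^q=(\omega_i(z)x_i)^q$ in the twisted case. Moreover, if $\kappa(i)=i$ and $\omega_i(z)\ne1$, then $x_i=0$ and the bound for this $z$ drops to $q^{l'-1}$.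

If the number of solutions, summed over $z\in Z$, is less than $q^l$, there is an $F$-stable class that solves none of the equations, and (5.2) applies to an element $s\in\mathbf G^F$ of it.

**Step 4: $S\ne P\Omega_8^+(q)$.** Here $\mathrm{Out}(S)/\Delta$ is abelian, so all conjugates of $a$ lie in $a\Delta$. By (5.1) with $D=\Delta$ it suffices that some power of $a$ moves a $\Delta$-orbit of classes. Some power of $a$ has image of prime order $r$ in $\mathrm{Out}(S)/\Delta$, and we may take any generator of the subgroup it generates. We claim that it can be taken as the image of $\psi\in\{\varphi_{q_0},\gamma\varphi_{q_0}\}$ with $q=q_0^r$, or of $\psi=\gamma$. In the untwisted case $\mathrm{Out}(S)/\Delta=\langle\varphi_p\rangle\times\langle\gamma\rangle$. For $r$ odd the only subgroup of order $r$ is generated by $\varphi_{q_0}$ with $q_0=p^{f/r}$, and for $r=2$ the possible involutions are $\gamma$, $\varphi_{q_0}$ and $\gamma\varphi_{q_0}$ with $q=q_0^2$. In the twisted case the group is cyclic of order $2f$ generated by $\varphi_p$. For $r=2$ take $\gamma=\varphi_p^f$.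 For $r$ odd take $\gamma\varphi_{q_0}$, $q_0=p^{f/r}$, which acts as $\varphi_p^{f+f/r}$; since $\gcd(f(r+1)/r,\,2f)=(f/r)\gcd(r+1,2r)=2f/r$, its order is exactly $r$.

If $\psi$ involves $\varphi_{q_0}$, we need $|Z|q_0^l<q_0^{rl}$, for which $|Z|<2^l$ suffices. Type $A_l$: $|Z|\le l+1<2^l$ as $l\ge2$. Type $D_l$: $|Z|\le4<16$. Type $E_6$: $|Z|\le3<64$.

If $\psi=\gamma$, we need the total number of solutions to be below $q^l$; for this $|Z|<q^{l-l'}$ suffices.

* $A_l(q)$: $|Z|\le q-1<q\le q^{\lfloor l/2\rfloor}=q^{l-l'}$.
* ${}^2A_l(q)$, $l\ge4$: $|Z|\le q+1<q^2\le q^{l-l'}$.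
* ${}^2A_2(q)$: $l-l'=1$ and $|Z|\in\{1,3\}$. If $|Z|=3$, then $q\equiv2\pmod 3$, and $q\ne2$ as $U_3(2)$ is not simple, so $q\ge5$. Thus $|Z|<q$.
* ${}^2A_3(q)$: $l-l'=1$ and $|Z|=(4,q+1)<q$ except for $q=3$. For $q=3$ the two elements $z$ of order $4$ have $\omega_2(z)=z^2=-1$ (the second fundamental representation is $\Lambda^2$ of the natural one). The node $2$ is fixed by $\gamma$, so $x_2=0$. The total is at most $2\cdot9+2\cdot3=24<27$.
* $D_l(q)$, ${}^2D_l(q)$: $l-l'=1$. If $q$ is even, $|Z|=1$; if $q\ge5$ is odd, $|Z|\le4<q$. Let $q=3$. Let node $1$ be the one of the natural representation, fixed by $\gamma$. At most two $z$ have $\omega_1(z)=1$, and the others, at most two, force $x_1=0$. The total is at most $2\cdot3^{l-1}+2\cdot3^{l-2}=8\cdot3^{l-2}<3^l$.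
* $E_6(q)$, ${}^2E_6(q)$: $|Z|\le3<q^2=q^{l-l'}$.

So (i) holds in Step 4.

**Step 5: $S=P\Omega_8^+(q)$.** Now conjugates of $a$ may leave $a\Delta$, and we treat the possible images of $a$ in $S_3\times C_f$. Here $l=4$, and $|Z|=1$ for $q$ even, $|Z|=4$ for $q$ odd. Let $\Delta_1\lhd\mathrm{Out}(S)$ be the preimage of $S_3\times1$.

Suppose the image of $a$ is not in $\Delta_1$. As $\mathrm{Out}(S)/\Delta_1\cong C_f$, a power of $a$ lies in $\varphi_{q_0}\Delta_1$, where $q=q_0^r$, $r$ prime. By the argument for (5.2), $\varphi_{q_0}$ moves the $\Delta_1$-orbit of the class of $sZ$ unless $\varphi_{q_0}[s]=[\kappa(s)z]$ for some $\kappa\in S_3$, $z\in Z$. This equation is equivalent to $\kappa^{-1}\varphi_{q_0}[s]=[s\,\kappa^{-1}(z)]$, so by Step 3 there are at most $6|Z|q_0^4$ such classes. This is less than $q_0^{4r}$, since $6<16\le q_0^4$ for $q_0$ even and $24<81\le q_0^4$ for $q_0$ odd. As $\mathrm{Out}(S)/\Delta_1$ is abelian, all conjugates of $a$ lie in $a\Delta_1$, and (i) holds by (5.1) with $D=\Delta_1$.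

Suppose $a\in\Delta_1$ (on the level of $\mathrm{Out}(S)$) has image of order $3$ in $S_3$. All conjugates lie in $a\Delta\cup a^{-1}\Delta$. A triality automorphism has two orbits on the four nodes, so there are at most $|Z|q^2<q^4$ solutions in total ($1<4$, resp. $4<9\le q^2$). So (i) holds by (5.1) with $D=\Delta$; note that this is where the set $b_1^{-1}D$ in (5.1) is needed.

Suppose finally $a\in\Delta_1$ and the image of $a$ is an involution. If $\pi(A)\ne S_3$, then $|\pi(A)|=2$, so $A$ has abelian image in $S_3\times C_f$ and all $A$-conjugates of $a$ lie in $a\Delta$. All involutions of $S_3$ are conjugate in $\mathrm{Out}(S)/\Delta$, and the count for $\psi=\gamma$, $l=4$ in Step 4 together with (5.1) gives (i). If $\pi(A)=S_3$, then (ii) holds. $\square$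

In case (ii) the conjugates of $a$ meet three different cosets of $\Delta C_f$, and (5.1) gives no single $\theta$ that all of them move. Section 8 handles this case without any character of $S$.

## 6. Invariant and extendible characters

For the coloring method we need characters of $S$ with different degrees that extend as far as they possibly can.

**Lemma 3.** There are $\theta_0,\alpha\in\mathrm{Irr}(S)$ such that $1,\theta_0(1),\alpha(1)$ are distinct, $\theta_0$ is $\mathrm{Aut}(S)$-invariant and extends to $\mathrm{Aut}(S)$, and $\alpha$ extends to $I_{\mathrm{Aut}(S)}(\alpha)$.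

For $A_5$ one may take $\theta_0=\chi_4$ and $\alpha$ of degree $5$ or $3$.

Proof. **Step 1: choice of $\theta_0$.** Let $S$ be of Lie type, not ${}^2F_4(2)'$ (this includes $A_6=L_2(9)$). Put $\theta_0=\mathrm{St}$. It is $\mathrm{Aut}(S)$-invariant, being the only character of $p$-defect zero. The subgroup $B$ is self-normalizing and its class is $\mathrm{Aut}(S)$-invariant, since $B$ is the normalizer of a Sylow $p$-subgroup; so $\mathrm{St}$ extends by (T3) with $R=B$. Otherwise $|\mathrm{Out}(S)|\le2$, invariant characters extend, and we only need a nonprincipal invariant character. If $|\mathrm{Out}(S)|=1$, there is one. If $|\mathrm{Out}(S)|=2$, take a $2$-element $b\in\mathrm{Aut}(S)\setminus\mathrm{Inn}(S)$. It lies in a Sylow $2$-subgroup of $\mathrm{Aut}(S)$, so it normalizes a Sylow $2$-subgroup of $S$ and centralizes some $1\ne s$ in it. The class of $s$ is $\mathrm{Aut}(S)$-invariant. So at least two classes, and hence by (F2) at least two irreducible characters, are fixed by $b$, and these are $\mathrm{Aut}(S)$-invariant. In all cases $\theta_0(1)>1$, as $S$ is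 perfect and $\theta_0\neq 1$.

**Step 2: choice of $\alpha$, cyclic $\mathrm{Out}(S)$.** Every character extends to its inertia group, and by (F2) there is $\alpha$ with $\alpha(1)\notin\{1,\theta_0(1)\}$. From now on $\mathrm{Out}(S)$ is noncyclic. Then $S$ is of Lie type and of standard type, and $\theta_0=\mathrm{St}$.

**Step 3: $S=L_n(q)$, $n\ge3$.** Let $\tau$ be the permutation character of $P\Gamma L_n(q)$ on the points of the projective space and $\hat\alpha=\tau-1$. As $S$ is $2$-transitive on points, $\alpha=\hat\alpha_S$ is irreducible. An element of $\mathrm{Aut}(S)\setminus P\Gamma L_n(q)$ carries $\tau$ to the permutation character on hyperplanes. This equals $\tau$, since the point-hyperplane incidence matrix is nonsingular and intertwines the two permutation modules. So $\hat\alpha$ is invariant in $\mathrm{Aut}(S)$. Since $|\mathrm{Aut}(S):P\Gamma L_n(q)|=2$, it extends to $\mathrm{Aut}(S)$. Finally $\alpha(1)=q(q^{n-1}-1)/(q-1)$, and the second factor is $1+q+\dots+q^{n-2}>1$ and prime to $p$; so $\alpha(1)$ is neither $1$ nor a power of $p$, hence not $\mathrm{St}(1)$.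

**Step 4: $S=D_l(q)$ $(l\ge4)$ or $E_6(q)$.** Let $V\in\mathrm{Irr}(W)$ be the reflection representation and $\alpha=\chi_V$ as in (F7). Taking $J=\emptyset$, $[\alpha,1_B^S]=\dim V=l>1$, whereas $1$ and $\mathrm{St}$ have multiplicity $1$. So $\alpha\ne1,\mathrm{St}$. Let $i$ be a node fixed by all graph automorphisms (for $D_4$ the central node) and $J=\Pi\setminus\{i\}$. The fixed space of $W_J$ on $V$ is the orthogonal complement of the roots in $J$, of dimension $1$. So $[\alpha,1_{P_J}^S]=1$. The parabolic subgroup $P_J$ is self-normalizing, and its class is $\mathrm{Aut}(S)$-invariant by the choice of $i$. By (T3) with $A=I_{\mathrm{Aut}(S)}(\alpha)$, $\alpha$ extends to $I_{\mathrm{Aut}(S)}(\alpha)$.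

**Step 5: the remaining cases.** These are $L_2(q)$; $B_l$, $C_l$, $E_7$ with $q$ odd; ${}^2A_l$, ${}^2D_l$, ${}^2E_6$. Here $\mathrm{Out}(S)/\Delta$ is cyclic, and $\mathrm{Out}(S)$ is not, so $\Delta\ne1$. Let $\alpha=\theta$ be as in Lemma 1. Then $I_{\mathrm{Aut}(S)}(\alpha)/S$ meets $\Delta$ trivially, so it is cyclic and $\alpha$ extends. As $\alpha$ is not $\hat S$-invariant, $\alpha\ne1,\mathrm{St}$.

In Steps 4 and 5, $\alpha(1)\ne1$ as $S$ is perfect and $\alpha\ne1$; and $\alpha(1)\ne|S|_p=\mathrm{St}(1)$, since otherwise $\alpha$ has $p$-defect zero and $\alpha=\mathrm{St}$ by (F7). $\square$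

**Lemma 4.** Let $N=S_1\times\dots\times S_n$ be as in (1.1) and let $\Theta=\prod\theta_i\in\mathrm{Irr}(N)$, where each $\theta_i\in\mathrm{Irr}(S_i)$ extends to $I_{\mathrm{Aut}(S_i)}(\theta_i)$. Then $\Theta$ extends to $I_G(\Theta)$, and so to each of its subgroups containing $N$.

Proof. As $C_G(N)=1$, $G$ embeds in $\mathrm{Aut}(N)$, and $\mathrm{Aut}(N)$ permutes the $S_i$. Put $i\sim j$ if some isomorphism $S_i\to S_j$ carries $\theta_i$ to $\theta_j$, and fix such isomorphisms from a representative of each $\sim$-class. An automorphism of $N$ that fixes $\Theta$ and maps $S_i$ to $S_j$ carries $\theta_i$ to $\theta_j$, so $i\sim j$. In terms of the fixed isomorphisms its component $S_i\to S_j$ becomes an automorphism of the representative $S$ that fixes $\theta$. So $I_{\mathrm{Aut}(N)}(\Theta)$ is the direct product over the $\sim$-classes of groups $J\wr\mathrm{Sym}_r$, with $J=I_{\mathrm{Aut}(S)}(\theta)$ and $r$ the class size. If the module $V$ affords an extension of $\theta$ to $J$, then $V^{\otimes r}$, with $\mathrm{Sym}_r$ permuting the tensor factors, is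 a module for $J\wr\mathrm{Sym}_r$ that extends $\theta^{\times r}$. Take the outer tensor product over the classes and restrict to $I_G(\Theta)$. $\square$

## 7. Core partitions and defect zero for Young subgroups of $\mathrm{Alt}(m)$

**Definition 6.** A partition $\lambda$ is a $p$-core if none of its hook lengths is divisible by $p$.

The partition $(2,1)$ has hook lengths $3,1,1$, so it is a $2$-core. The partition $(3,1,1)$ has hook lengths $5,2,1,2,1$, so it is a $3$-core of size $5$. The $2$-cores are the staircases $(r,r-1,\dots,1)$, with sizes the triangular numbers $0,1,3,6,10,\dots$. By the formula $\chi^\lambda(1)=n!/\prod(\text{hook lengths})$, the character $\chi^\lambda$ of $\mathrm{Sym}_n$ has $p$-defect zero exactly if $\lambda$ is a $p$-core.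

The number $11$ is not a $3$-core size: in the proof of Lemma 5 we see that $3n+1$ is of the form $x^2+xy+y^2$ for a $3$-core size $n$, and $34=2\cdot17$ is not of that form, since if $x^2+xy+y^2$ is even, then $x,y$ are even and the value is divisible by $4$. For $p=3$ a character of defect zero of $A_{11}$ would lie under one of $S_{11}$, so $A_{11}$ has none, as claimed in Section 3. On the other hand $10=3\cdot4-2$ is a $3$-core size ($a=-2,b=0$ in (F4)), and restricting $\chi^\lambda$ for a $3$-core $\lambda$ of size $10$ to $A_{10}$ gives a character of $3$-defect zero there.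

**Lemma 5.** Let $p$ be a prime and $Y_1,\dots,Y_s$ disjoint subsets of a finite set $X$ with each $|Y_i|$ the size of a $p$-core. Then $U=\mathrm{Alt}(X)\cap\prod_i\mathrm{Sym}(Y_i)$ (fixing the other points) has an irreducible character of $p$-defect zero. Moreover: (a) for $p\ge5$ every $n\ge0$ is a $p$-core size; (b) every $m\ge0$ is a sum of two $3$-core sizes; (c) every $n\ge0$ is a sum of three $2$-core sizes (triangular numbers).

Proof. **Step 1: the character.** Let $\lambda_i$ be a $p$-core of size $|Y_i|$. Then $\psi=\prod\chi^{\lambda_i}$ has $p$-defect zero for $Y=\prod\mathrm{Sym}(Y_i)$, and $|Y:U|\le2$. If $p$ is odd, a constituent of $\psi_U$ has degree $\psi(1)$ or $\psi(1)/2$, and $|U|_p=|Y|_p$, so it has $p$-defect zero. Let $p=2$. If $U=Y$ there is nothing to do. If $|Y:U|=2$, then $\psi\cdot\mathrm{sgn}=\psi$, because $2$-cores are self-conjugate. So $\psi_U$ is a sum of two irreducible characters of degree $\psi(1)/2$, and these have $2$-defect zero since $|U|_2=|Y|_2/2$.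

**Step 2: (a) and (c).** These are (F4) and (F5).

**Step 3: (b).** First we describe $3$-core sizes by norms. For $n=3(a^2+ab+b^2)+a+2b$,
$$3n+1=9a^2+9ab+9b^2+3a+6b+1=x^2+xy+y^2,\qquad x=3a,\ y=3b+1.$$
Conversely let $M=x^2+xy+y^2\equiv1\pmod3$. As $M\equiv(x-y)^2$, $x\not\equiv y\pmod 3$. The map $(x,y)\mapsto(-y,x+y)$ preserves $M$, since $y^2-y(x+y)+(x+y)^2=x^2+xy+y^2$. It permutes cyclically the six residue pairs with $x\not\equiv y$:
$$(0,1)\to(2,1)\to(2,0)\to(0,2)\to(1,2)\to(1,0)\to(0,1).$$
So we may take $(x,y)\equiv(0,1)$, and then $(M-1)/3$ is a $3$-core size. Next, $x^2+3y^2=(x-y)^2+(x-y)(2y)+(2y)^2$ is of the form $u^2+uv+v^2$. By (F5), $3m+2=(x^2+3z^2)+(y^2+3w^2)=M_1+M_2$ with both $M_i$ of this form. Each $M_i\equiv0$ or $1\pmod3$, and the sum is $\equiv2$, so $M_1\equiv M_2\equiv1$. Then $m=(M_1-1)/3+(M_2-1)/3$. $\square$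

Two summands are not enough for $p=2$: $8-0,\,8-1,\,8-3,\,8-6$ are $8,7,5,2$, none of them triangular. This is the source of the difficulties in Sections 11–13.

## 8. Elements normalizing every simple factor

We begin the proof of Theorem 1. Let $\mathbf F(G)=1$, $N=\mathbf F^*(G)$ as in (1.1), and let $g\in G\setminus N$ normalize every $S_i$. Let $K$ be the kernel of $G$ on $\{S_1,\dots,S_n\}$, so $g\in K$. If $g$ induced inner automorphisms on all $S_i$, then $g\in NC_G(N)=N$. So $g$ induces a non-inner automorphism $a$ on, say, $S_1$. Let $\Omega$ be the $G$-orbit of $S_1$ and $A$ the image of $N_G(S_1)$ in $\mathrm{Aut}(S_1)$. Apply Lemma 2.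

**Case (i) of Lemma 2.** The step transports $\theta$ around the orbit. Choose $t_j\in G$ with $S_1^{t_j}=S_j$ for $S_j\in\Omega$, and let $\Theta=\prod_{S_j\in\Omega}\theta^{t_j}\times1\in\mathrm{Irr}(N)$, trivial on the factors outside $\Omega$. Suppose $h=g^x\in I_G(\Theta)$, and let $S_j=S_1^x$. As $h$ normalizes each factor, it fixes $\theta^{t_j}$. So $g^{xt_j^{-1}}$ fixes $\theta$, and $xt_j^{-1}\in N_G(S_1)$. Thus an $A$-conjugate of $a$ fixes $\theta$, a contradiction. By (T1), $g$ is vanishing.

**Case (ii) of Lemma 2.** Here no $\theta$ is available, but the triality quotient of $K$ supplies linear characters. For $S_j\in\Omega$ let $\pi_j:N_G(S_j)\to S_3$ be the analogous map. The group $\pi_1(K)$ is normal in $\pi_1(N_G(S_1))=S_3$ and contains the involution $\pi_1(g)$, so $\pi_1(K)=S_3$, and by conjugacy $\pi_j(K)=S_3$ for all $j$. Let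
$$K^0=\{k\in K:\pi_j(k)\in A_3\ \text{for all } S_j\in\Omega\}\lhd G.$$
As $K'\le K^0$ and $\pi_j(K')=S_3'=A_3$, we have $\pi_j(K^0)=A_3$. Let $e_j$ be a linear character of $K^0$ of order $3$ factoring through $\pi_j$, and $\varepsilon_j=\mathrm{sgn}\circ\pi_j:K\to\{\pm1\}$. Since transpositions invert $A_3$, $e_j^k=e_j^{\varepsilon_j(k)}$ for $k\in K$.

Choose one $j$ for each of the distinct homomorphisms among the $\varepsilon_j$, say $j_1,\dots,j_s$, and put $\nu=\prod_ie_{j_i}$. In the $\mathbb F_3$-space of linear characters of $K^0$ of order dividing $3$, the $e_{j_i}$ are nonzero $K$-eigenvectors with distinct weights $\varepsilon_{j_i}:K\to\{\pm1\}=\mathbb F_3^\times$, hence they are linearly independent. For $h\in K$,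
$$\nu^h\nu^{-1}=\prod_{\varepsilon_{j_i}(h)=-1}e_{j_i}^{-2}=\prod_{\varepsilon_{j_i}(h)=-1}e_{j_i}.$$
So $\nu^h\ne\nu$ if and only if $\varepsilon_{j_i}(h)=-1$ for some $i$, that is, if and only if $\varepsilon_j(h)=-1$ for some $S_j\in\Omega$. For $h=g^x\in K$ this holds with $S_j=S_1^x$, because $\pi_1(g)$ is an involution. So no conjugate of $g$ lies in $I_G(\nu)$, and $g$ is vanishing by (T1) with $M=K^0$.

## 9. Block systems and four colors

From now on $g$ moves some $S_i$. Let $\Omega$ be a $G$-orbit on $\{S_i\}$ on which $g$ acts nontrivially, and let $S$ be the isomorphism type of its members. By (F2) fix irreducible characters of $S$ of four distinct degrees, one being trivial; these are the colors. A coloring $c$ of $\Omega$ by four colors gives $\Theta_c\in\mathrm{Irr}(N)$: transport the color to each factor by an arbitrary isomorphism, and take the trivial character outside $\Omega$. Comparing degrees, we see that $I_G(\Theta_c)$ preserves $c$. So by (T1):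
$$\text{if some 4-coloring of } \Omega \text{ is preserved by no } G\text{-conjugate of } g, \text{ then } g \text{ is vanishing.} \tag{9.1}$$

**The block systems.** Let $\mathcal B$ be a finest $G$-invariant partition of $\Omega$ among those with all parts fixed by $g$; the partition $\{\Omega\}$ is one of these. Since $g$ acts nontrivially, $\mathcal B$ is not the partition into points. Let $\mathcal C$ be a coarsest proper $G$-invariant refinement of $\mathcal B$. For $B\in\mathcal B$ let $\mathcal C_B$ be the set of parts of $\mathcal C$ inside $B$, and $m=|\mathcal C_B|\ge2$. The stabilizer $G_B$ acts on $\mathcal C_B$ as a primitive group $P$, by the choice of $\mathcal C$. The element $g$ lies in the kernel of $G$ on $\mathcal B$, which we now call $K$. It acts nontrivially on $\mathcal C_{B_1}$ for some $B_1$, since otherwise $g$ would fix all parts of $\mathcal C$, against the choice of $\mathcal B$.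

Two examples. For $G=S\wr A_m$ with $m\ge8$ and $g$ a $3$-cycle of the top group, $\mathcal B=\{\Omega\}$ and $\mathcal C$ is the partition into points. Now let $A_m$ act on the set of ordered pairs $(i,j)$ with $i\ne j$, let $G$ be the corresponding wreath product with $S$, and $g$ again a $3$-cycle of $A_m$. Then $\mathcal B=\{\Omega\}$, and one choice of $\mathcal C$ is the partition by the first entry $i$, with $m$ parts. We return to both.

**Step 1: $m\le4$ or $P\not\ge\mathrm{Alt}(m)$.** Here (9.1) suffices. There is a $4$-coloring of $\mathcal C_{B_0}$, for one fixed $B_0$, preserved only by $1\in P$: all colors distinct if $m\le4$, and (F3) otherwise. Transport it to all $B\in\mathcal B$ by elements of $G$, and color $\Omega$ constantly on parts of $\mathcal C$. Any $h=g^x$ fixes all $B$ and acts nontrivially on $\mathcal C_{B_1x}$, so it does not preserve the coloring. By (9.1) $g$ is vanishing.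

For $P\ge\mathrm{Alt}(m)$ this breaks down: if $m\ge9$, any $4$-coloring of $m$ points has three points of one color and is preserved by a $3$-cycle.

**Standing notation.** From now on $m\ge5$ and $P\ge\mathrm{Alt}(m)$. The group $K$ acts on $\mathcal C_B$ as a normal subgroup of $P$, nontrivial for $B=B_1$, hence for all $B$ by conjugacy. So it contains $\mathrm{Alt}(\mathcal C_B)$. Let $K_0\lhd G$ consist of the elements of $K$ acting evenly on every $\mathcal C_B$. Then $K_0\ge K'$, so $K_0$ induces exactly $\mathrm{Alt}(\mathcal C_B)$ on each $\mathcal C_B$. Also $N\le K_0$, as $N$ fixes every factor. Let $\ker_B$ be the kernel of $K_0$ on $\mathcal C_B$, and put $B\sim B'$ if $\ker_B=\ker_{B'}$. For a $\sim$-class $c$ let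
$$q_c:K_0\to\mathrm{Alt}_c:=K_0/\ker_B\quad(B\in c),$$
choose a representative $B_c\in c$, and identify $\mathrm{Alt}_c=\mathrm{Alt}(\mathcal C_{B_c})$. For different classes the subgroups $\ker_B$ are distinct and have nonabelian simple quotients. So by (T4)
$$q=(q_c)_c:K_0\to\prod_c\mathrm{Alt}_c\quad\text{is onto.} \tag{9.2}$$
$G$ permutes the classes transitively.

**Step 2: $g$ is odd on some $\mathcal C_B$.** We imitate the argument for symmetric groups. For $h\in K$, $h$ acts on $K_0/\ker_B\cong\mathrm{Alt}(\mathcal C_B)$ as conjugation by the permutation it induces on $\mathcal C_B$; this automorphism is inner if and only if $h$ is even on $\mathcal C_B$. So for given $h$, being odd on $\mathcal C_B$ depends only on the class of $B$. As in Section 3 there is a self-conjugate partition of $m$, so there is $\xi_c\in\mathrm{Irr}(\mathrm{Alt}(\mathcal C_{B_c}))$ that is not invariant under odd permutations. Let $\Xi=\prod_c\xi_c\circ q_c$, which is in $\mathrm{Irr}(K_0)$ by (9.2). Each $h=g^x$ lies in $K$ and is odd on some $\mathcal C_B$, hence on $\mathcal C_{B_c}$ with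 $B\in c$. Since $h$ normalizes all $\ker_{B'}$, $\Xi^h=\prod_c\xi_c^h\circ q_c\ne\Xi$. By (T1) with $M=K_0$, $g$ is vanishing.

So we may assume from now on that $g\in K_0$. Let $p$ be a prime dividing the order of the permutation that $g$ induces on $\mathcal C_{B_1}$. Then
$$\text{for every } x\in G,\ \text{with } c \text{ the class of } B_1x,\ q_c(g^x) \text{ is } p\text{-singular.} \tag{9.3}$$

## 10. Defect zero on the alternating quotients

**Lemma 6.** Let $g\in K_0$ and $p$ be as above. Let $\Theta\in\mathrm{Irr}(N)$ and $T=I_{K_0}(\Theta)$. Suppose that $\Theta$ extends to $T$, that $q(T)=\prod_cU_c$ with $U_c\le\mathrm{Alt}_c$, and that each $U_c$ has an irreducible character $\xi_c$ of $p$-defect zero. Then $g$ is vanishing.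

Proof. Note $N\le\ker q$. Let $\hat\Theta$ extend $\Theta$ to $T$ and $\psi=(\prod\xi_c)\circ q|_T\in\mathrm{Irr}(T/N)$. By Gallagher and Clifford, $\chi_0=(\hat\Theta\psi)^{K_0}\in\mathrm{Irr}(K_0)$. Let $h=g^x$ and let $c$ be the class of $B_1x$. If $h^y\in T$ with $y\in K_0$, then $q_c(h^y)$ is conjugate in $\mathrm{Alt}_c$ to $q_c(h)$, so by (9.3) it is a $p$-singular element of $U_c$, and $\psi(h^y)=0$. Hence $\chi_0(g^x)=0$ for all $x\in G$. Apply (T2) with $M=K_0$. $\square$

Below, "color a part by $\theta_0$" means that all factors in this part get (a transport of) $\theta_0$ of Lemma 3; since $\theta_0$ is $\mathrm{Aut}(S)$-invariant, the transport does not depend on the isomorphism. All unmentioned factors get the trivial character. If only $1$ and $\theta_0$ are used, $T=I_{K_0}(\Theta)$ is exactly the stabilizer in $K_0$ of the coloring. Extendibility of $\Theta$ to $T$ always follows from Lemmas 3 and 4.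

**Step 3: $p\ge5$.** No coloring is needed. Take $\Theta=1$, $T=K_0$, $U_c=\mathrm{Alt}_c$, and use Lemma 5(a) and Lemma 6.

**Step 4: $p=3$.** We need two colors. By Lemma 5(b) write $m=m_1+m_2$ with $3$-core sizes. In each $\mathcal C_{B_c}$, one for each class $c$, color $m_2$ parts by $\theta_0$. The elements of $K_0$ fix every $B$, so $T=\bigcap_cq_c^{-1}(U_c)$, where $U_c=\mathrm{Alt}(\mathcal C_{B_c})\cap(\mathrm{Sym}_{m_1}\times\mathrm{Sym}_{m_2})$ is the stabilizer of the set of colored parts. By (9.2), $q(T)=\prod_cU_c$. Use Lemmas 5 and 6.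

**Step 5: $p=2$ and $m\le7$.** For $m=5,6$ color each $\mathcal C_{B_c}$ with four colors as in (9.1), with color classes of sizes $(2,1,1,1)$, resp. $(3,1,1,1)$, and everything else by the trivial color. The stabilizer in $\mathrm{Alt}(m)$ has order $1$, resp. $3$. By (9.3) every $g^x$ acts with even order on some $\mathcal C_{B_c}$, so no $g^x$ preserves the coloring; use (9.1). For $m=7=6+1$ argue as in Step 4 with the triangular numbers $6$ and $1$: color one part of each $\mathcal C_{B_c}$ by $\theta_0$.

There remains $p=2$, $m\ge8$. Now three colors are needed in general, since $8$ is not a sum of two triangular numbers. The obvious third color is $\alpha$ of Lemma 3. But $\alpha$ need not be $\mathrm{Aut}(S)$-invariant. The subgroup of $K_0$ that preserves the pattern of degrees may move the copy of $\alpha$ on a factor, so $T$ may be smaller than $\bigcap_cq_c^{-1}(U_c)$, and we no longer know that $q(T)=\prod_cU_c$. This is the exact point where the argument of Steps 4 and 5 stops, and to proceed we must look inside the parts of $\mathcal C$.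

**Step 6: notation for $p=2$, $m\ge8$.** We attach to each part a set on which its stabilizer acts. Let $k=|C|$ for $C\in\mathcal C$. If $k=1$, put $\Lambda_C=\mathrm{Irr}(S_C)$, where $S_C$ is the factor in $C$. If $k\ge2$, let $\mathcal C'$ be a coarsest proper $G$-invariant refinement of $\mathcal C$, and $\Lambda_C$ the set of parts of $\mathcal C'$ in $C$; so $|\Lambda_C|\ge2$ and $G_C$ acts on $\Lambda_C$ as a primitive group $D_C^+$. Let $K_{0,C}\lhd G_C$ be the stabilizer of $C$ in $K_0$, $L_C\lhd K_{0,C}$ its kernel on $\Lambda_C$, and $D_C=K_{0,C}/L_C$.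

Let $C\in\mathcal C_B$ and let $c$ be a class. If $B\notin c$, then $K_{0,C}\ge\ker_B$, and $q_c(\ker_B)=\mathrm{Alt}_c$ by (9.2), so $q_c(K_{0,C})=\mathrm{Alt}_c$. If $B\in c$, then $K_{0,C}$ is the preimage of a point stabilizer in $K_0/\ker_B\cong\mathrm{Alt}(\mathcal C_B)$, so $q_c(K_{0,C})\cong A_{m-1}$. In both cases $q_c(K_{0,C})$ is nonabelian simple, so its normal subgroup $q_c(L_C)$ is $1$ or $q_c(K_{0,C})$.

**Definition 7.** $C$ is linked to $c$ if $q_c(L_C)=1$.

In the example of ordered pairs in Section 9, with $\mathcal C$ the partition by the first entry, $K_0/N=A_m$ and, for the part $C$ of pairs $(i,\cdot)$, $K_{0,C}/N=A_{m-1}$ acts faithfully on $\Lambda_C=\{(i,j):j\ne i\}$ as $\mathrm{Alt}$ of these $m-1$ points. So $L_C=N$ and $C$ is linked to the only class. In the example $S\wr A_m$ on $m$ points, $k=1$ and $K_{0,C}=N\rtimes A_{m-1}$ acts trivially on $\mathrm{Irr}(S_C)$. So $L_C=K_{0,C}$ and $C$ is not linked.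

If $k=1$, nothing is linked: $D_C$ is a quotient of a subgroup of $\mathrm{Out}(S_C)$, hence solvable by (F1), whereas linkage would make the nonabelian simple group $q_c(K_{0,C})$ a quotient of $D_C$.

## 11. Linked blocks

Suppose some $C$ is linked to some $c$. Then $k\ge2$. Linkage is respected by $G$, and $G$ is transitive on $\mathcal C$ and on the classes, so every $C$ is linked to some class and every class to some $C$. Whether $C\in\mathcal C_B$ is linked to $c$ depends only on $B$ and $c$, because $K_0$ is transitive on $\mathcal C_B$ and normalizes $\ker q_c$. Moreover $D_C\lhd D_C^+$ has a quotient $A_{m'}$ with $m'\in\{m-1,m\}$, $m'\ge7$. So $|D_C|\ge2520>6!$, and $|\Lambda_C|\ge7$.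

**Case La: $D_C^+\not\ge\mathrm{Alt}(\Lambda_C)$.** Here four colors on the finer partition suffice. By (F3) there is a $4$-coloring of $\Lambda_C$, for one fixed $C$, preserved only by $1\in D_C^+$. It is nonconstant as $D_C\ne1$. Choose one $C_B\in\mathcal C_B$ for each $B\in\mathcal B$, give $\Lambda_{C_B}$ the coloring transported by an element of $G$, and give all other parts of $\mathcal C$ the trivial color. Suppose $h=g^x$ preserves it. Then $h$ fixes each $B$, hence each $C_B$, the only part in $\mathcal C_B$ not entirely of trivial color. It acts trivially on $\Lambda_{C_B}$, so $h\in L_{C_B}$. Every class $c$ is linked to $C_B$ for some $B$, so $q_c(h)=1$ for every class $c$. This contradicts (9.3). By (9.1) $g$ is vanishing.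

**Case Lb: $D_C^+\ge\mathrm{Alt}(\Lambda_C)$.** Now we use linkage itself: a subset of $\Lambda_C$ encodes a subset of the set on which $\mathrm{Alt}_c$ acts, so that all colors can be written with $1$ and $\theta_0$ only.

*The linked class.* $D_C$ is a nontrivial normal subgroup of $D_C^+$ and $|\Lambda_C|\ge7$, so $D_C\in\{\mathrm{Alt}(\Lambda_C),\mathrm{Sym}(\Lambda_C)\}$. It has a nonabelian simple quotient $A_{m'}$, so $D_C=\mathrm{Alt}(\Lambda_C)$ and $|\Lambda_C|=m'$. For each $c$ linked to $C$ the kernel of $q_c$ on $K_{0,C}$ contains $L_C$ and is proper, and $K_{0,C}/L_C$ is simple, so this kernel is exactly $L_C$. The linked class is unique. Indeed for $c\ne c^*$ we claim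
$$(q_c,q_{c^*})(K_{0,C})=q_c(K_{0,C})\times q_{c^*}(K_{0,C}). \tag{11.1}$$
If $B\notin c\cup c^*$, this holds since $K_{0,C}\ge\ker_B$ and $q$ is onto. If $B\in c$, it holds since $K_{0,C}=q_c^{-1}(\text{point stabilizer})$ and $q$ is onto; similarly if $B\in c^*$. By (11.1) the kernels of $q_c$ and $q_{c^*}$ on $K_{0,C}$ differ, so they are not both $L_C$. The linked class depends only on $B$; call it $c(B)$. Every class is some $c(B)$.

*Equivariant bijections.* Let $X_c=\mathcal C_{B_c}$. For $B\in c$, $K_0/\ker_B$ acts faithfully as the full alternating group on $\mathcal C_B$ and on $X_c$. As $m\ne6$, an isomorphism $\mathrm{Alt}(\mathcal C_B)\to\mathrm{Alt}(X_c)$ is induced by a bijection, so there are $K_0$-equivariant bijections $\mathcal C_B\to X_c$; fix them. For $C\in\mathcal C_B$ and $c=c(B)$, put $Y_C=X_c$ if $B\notin c$, and $Y_C=X_c\setminus\{\bar C\}$ if $B\in c$, where $\bar C$ is the point corresponding to $C$. Then $K_{0,C}$ acts on $\Lambda_C$ and, through $q_c$, on $Y_C$ as the full alternating group, both times with kernel $L_C$. As $|Y_C|=|\Lambda_C|=m'\ge7$,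 there is a $K_{0,C}$-equivariant bijection $\beta_C:\Lambda_C\to Y_C$.

*The coloring.* For each class $c$ choose distinct $y_1,y_2\in X_c$ and, by Lemma 5(c), a partition $X_c\setminus\{y_1,y_2\}=Y_1\sqcup Y_2\sqcup Y_3$ into sets of triangular sizes $|Y_1|\ge|Y_2|\ge|Y_3|$. As $m-2\ge6$, $|Y_1|\ge3$. Put $\Sigma_1=Y_1$, and $\Sigma_2=Y_2$ if $0<|Y_2|<|Y_1|$, otherwise $\Sigma_2=Y_2\cup\{y_1\}$. Then $|\Sigma_1|\ne|\Sigma_2|$: if $|Y_2|=0$, then $|\Sigma_2|=1<3\le|\Sigma_1|$, and if $|Y_2|=|Y_1|$, then $|\Sigma_2|=|\Sigma_1|+1$. Both are nonempty, $y_1\notin\Sigma_1$ and $y_2\notin\Sigma_2$. For every $B\in\mathcal B$ let $C_1,C_2\in\mathcal C_B$ correspond to the points $y_1,y_2$ of the class of $B$, and color by $\theta_0$ the parts in $\beta_{C_i}^{-1}(\Sigma_i)$, $i=1,2$, where $\Sigma_i$ is taken in $X_{c(B)}$. This makes sense, since $\Sigma_i\subseteq Y_{C_i}$: if $B\in c(B)$, then $\bar C_i=y_i\notin\Sigma_i$. Let $\Theta$ be the resulting character, and $T=I_{K_0}(\Theta)$.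

*Claim:* $T=\bigcap_cq_c^{-1}(U_c)$, where $U_c=\mathrm{Alt}(X_c)\cap\prod_{i\le3}\mathrm{Sym}(Y_i)$.

Let $t\in T$. In $B$ the numbers of colored members of $\Lambda_C$ are $|\Sigma_1|$ for $C=C_1$, $|\Sigma_2|$ for $C=C_2$, and $0$ for the other $C\in\mathcal C_B$. These numbers distinguish $C_1$ and $C_2$, so $t$ fixes $C_1$ and $C_2$. Hence $q_c(t)$ fixes $y_1,y_2$ for every class $c$. Then $t\in K_{0,C_i}$ preserves $\beta_{C_i}^{-1}(\Sigma_i)$, so $q_c(t)$ preserves $\Sigma_1,\Sigma_2$ for $c=c(B)$; and every class is some $c(B)$. So $q_c(t)$ preserves $Y_1=\Sigma_1$, $Y_2=\Sigma_2\setminus\{y_1\}$, and hence $Y_3$, for every $c$. Conversely, let $q_c(t)\in U_c$ for all $c$. Then $t$ fixes $C_1,C_2$ in each $B$, and as $q_{c(B)}(t)$ preserves $\Sigma_1,\Sigma_2$, equivariance of $\beta_{C_i}$ shows that $t$ preserves the coloring. This proves the claim.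

By (9.2), $q(T)=\prod_cU_c$, and Lemmas 5 and 6 with $p=2$ show that $g$ is vanishing.

## 12. A complement lemma

When nothing is linked we need, in each $\mathcal C_{B_c}$, a coherent choice of one element $\ell_C\in\Lambda_C$ for all $C$ in a set $Y_3$, so that enough permutations respect the choice. The next lemma produces a subgroup for which such choices are automatic.

**Lemma 7.** Let $\Lambda\to X$ be a surjection of finite sets with fibers $\Lambda_x$, $|X|=m\ge9$, and let $H\le\mathrm{Sym}(\Lambda)$ permute the fibers, inducing $\mathrm{Alt}(X)$ on $X$. Let $H_x$ be the stabilizer of $x$ and $L_x$ the kernel of $H_x$ on $\Lambda_x$. Assume that each $L_x$ induces $\mathrm{Alt}(X\setminus x)$ on $X\setminus x$. Then there is a subgroup $H_2\le H$ inducing $\mathrm{Alt}(X)$ on $X$ such that $(H_2)_x\le L_x$ for all $x$.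

Example: $\Lambda=X\times\{0,1\}$ and $H=C_2\wr\mathrm{Alt}(X)$; one can take for $H_2$ the group $\mathrm{Alt}(X)$ acting on the first coordinate. The hypothesis on $L_x$ matters: if $\Lambda_x=X\setminus x$ and $H=\mathrm{Alt}(X)$ acts on $\Lambda$ as on ordered pairs, then $L_x=1$, and no $H_2$ exists. That is the linked situation.

Proof. Let $A$ be the kernel of $H$ on $X$ and $D_x=H_x/L_x\le\mathrm{Sym}(\Lambda_x)$; write $a_x$ for the action of $a\in H_x$ on $\Lambda_x$. Both $H_x$ and $L_x$ induce $\mathrm{Alt}(X\setminus x)$, so $H_x=L_xA$, and $A\to D_x$ is onto. For $e\in H$ we have $L_x^e=L_{xe}$.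

**Step 1: many elements trivial on many fibers.** For $Y\subseteq X$ with $|X\setminus Y|\ge5$, put $L_Y=\bigcap_{y\in Y}L_y$ (and $L_\emptyset=H$). We show that $L_Y$ induces $\mathrm{Alt}(X\setminus Y)$, by induction on $|Y|$; the cases $|Y|\le1$ are given. Let the claim hold for $Y$, and let $y\notin Y$ with $|X\setminus(Y\cup y)|\ge5$. Let $H_{(Y)}$ be the pointwise stabilizer of $Y$ in $H$. Both $L_Y\cap H_y$ and $L_y\cap H_{(Y)}$ induce $\mathrm{Alt}(X\setminus(Y\cup y))$. Their commutator lies in $L_{y'}$ for each $y'\in Y$, as the first group lies in $L_{y'}$, the second in $H_{y'}$, and $L_{y'}\lhd H_{y'}$; likewise it lies in $L_y$. So the commutator lies in $L_{Y\cup y}$, and it induces the same perfect group $\mathrm{Alt}(X\setminus(Y\cup y))$.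

**Step 2: independent commutator subgroups in the fibers.** We find a large normal subgroup $W\le A$ that is a direct product over the fibers. For a $5$-set $P\subseteq X$ put $M_P=L_{X\setminus P}$, which induces $\mathrm{Alt}(P)$, and $A_P=A\cap M_P$. For $x\in P$ let $Q_x$ be the image of $A_P$ in $D_x$. It is normal in $D_x$, because $A$ normalizes $A_P$ and $A\to D_x$ is onto. It does not depend on the choice of $P\ni x$: the group $L_x$ is transitive on the $5$-sets containing $x$ and acts trivially on $\Lambda_x$, and if $P^e=P'$ with $e\in L_x$, then $A_P^e=A_{P'}$ has the same image as $A_P$ in $D_x$. Also $Q_x^e=Q_{xe}$ for $e\in H$. Since $m\ge9$, we can choose $P,P'$ with $P\cap P'=\{x\}$. For $a\in A_P$, $a'\in A_{P'}$, the commutator $[a,a']$ is trivial on $\Lambda_z$ for $z\ne x$, since one of $a,a'$ is trivial there, and acts on $\Lambda_x$ as $[a_x,a'_x]$. Here $a_x$ and $a'_x$ range over $Q_x$ independently. Hence $A$ contains the group $W_x$ of all permutations trivial off $\Lambda_x$ and acting on $\Lambda_x$ as an element of $Q_x'=[Q_x,Q_x]$. Put $W=\prod_xW_x\lhd H$.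

**Step 3: a subgroup with solvable action modulo $Q_x'$.** Let $a\in A$ and $n\in M_P$. Then $[a,n]=a^{-1}a^n\in A$. It is trivial on $\Lambda_z$ for $z\notin P$, as $n$ is trivial there. So $[a,n]\in A_P$. On the fiber over $xn$, $a^n$ acts as $(a_x)^n$, so for $x\in P$
$$(a_x)^n\equiv a_{xn}\pmod{Q_{xn}}, \tag{12.1}$$
and for $x\notin P$ equality holds, since $n$ is trivial on $\Lambda_x$. As $Q_x^n=Q_{xn}$, the congruence (12.1) passes to products. So it holds for all $n\in R:=\langle M_P:P\subseteq X,\ |P|=5\rangle$, and $R$ induces $\mathrm{Alt}(X)$. For $r\in R\cap H_x$ it says $(a_x)^{r_x}\equiv a_x$ mod $Q_x$ for all $a\in A$. Since $A\to D_x$ is onto, $r_xQ_x$ is central in $D_x/Q_x$. Hence the image of $R\cap H_x$ in $D_x/Q_x$ is abelian, and its image in $D_x/Q_x'$ is solvable. The same holds for $H_0:=RW$, as $H_0\cap H_x=(R\cap H_x)W$ and $W$ acts on $\Lambda_x$ as $Q_x'$.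

**Step 4: the solvable action is trivial on a minimal subgroup.** Let $H_1\le H_0$ be minimal among the subgroups containing $W$ and inducing $\mathrm{Alt}(X)$. Put $\bar H=H_1/W$ and $J=(H_1\cap A)/W$, so $\bar H/J\cong A_m$. By minimality no proper subgroup of $\bar H$ induces $\mathrm{Alt}(X)$; in particular $\bar H$ is perfect. We claim that for each $x$ the homomorphism $\rho_x:\bar H_x\to D_x/Q_x'$ is trivial.

Suppose not. The image is solvable and nontrivial, so for some prime $p$ there is a surjection $h:\bar H_x\to\mathbb F_p$ factoring through $\rho_x$. As $\bar H_x/J\cong A_{m-1}$ is perfect, $h|_J\ne0$. Write elements of $\mathbb F_p\wr\mathrm{Alt}(X)$ as $(v;\sigma)$ with $(v;\sigma)(v';\sigma')=\big((v_y+v'_{y\sigma})_y;\sigma\sigma'\big)$. Choose $t_y\in\bar H$ with $xt_y=y$, and let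
$$\eta:\bar H\to\mathbb F_p\wr\mathrm{Alt}(X),\qquad\eta(f)=\big((h(t_yft_{yf}^{-1}))_y;f\big),$$
where the last entry is the action of $f$ on $X$. This is a homomorphism, since $t_yff't_{yff'}^{-1}=(t_yft_{yf}^{-1})(t_{yf}f't_{yff'}^{-1})$. The image $V=\eta(J)$ is a submodule of the permutation module $\mathbb F_p^X$ for $\mathrm{Alt}(X)$. It is nonzero: the coordinate of $\eta(j)$ at $x$ is $h(t_xjt_x^{-1})=h(j)$, as $t_x\in\bar H_x$. Put $\hat H=\eta(\bar H)$. Then $\hat H$ is perfect, $\hat H\cap\mathbb F_p^X=V$ (an element of $\bar H$ acting trivially on $X$ lies in $J$), and no proper subgroup of $\hat H$ induces $\mathrm{Alt}(X)$. We exclude both possibilities for $V$. Let $e_u$, $u\in X$, be the standard basis of $\mathbb F_p^X$.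

*$V$ contains a nonconstant $v$*, with $v_i\ne v_j$. For a $3$-cycle $\zeta=(i\,j\,l)$, $w=v-v^\zeta\ne0$ lies in $V$ and is supported on $\{i,j,l\}$. If $w$ has coordinates $a\ne b$ at $u,u'\in\{i,j,l\}$, then $w-w^{(u\,u')(s\,s')}=(a-b)(e_u-e_{u'})$ with distinct $s,s'\notin\{i,j,l\}$. Otherwise $w=a(e_i+e_j+e_l)$, $a\ne0$, and $w-w^{(l\,s)(s'\,s'')}=a(e_l-e_s)$ with distinct $s,s',s''\notin\{i,j,l\}$. By $2$-transitivity $V$ contains all $e_u-e_{u'}$, so $V\supseteq\Sigma_0$, the sum-zero submodule. Now $(\mathbb F_p\wr\mathrm{Alt}(X))/\Sigma_0\cong\mathbb F_p\times\mathrm{Alt}(X)$. Its subgroup $\hat H/\Sigma_0$ is perfect, so it lies in the second factor, and it induces $\mathrm{Alt}(X)$, so it is the second factor. Thus $\hat H=\Sigma_0\rtimes\mathrm{Alt}(X)$, which contains the proper subgroup $\mathrm{Alt}(X)$: a contradiction.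

*$V$ consists of constants.* Then $V$ has order $p$ and is central in the perfect group $\hat H$, and $\hat H/V\cong A_m$. By (F6), $p=2$ and $\hat H\cong2.A_m$. The coordinate at $x$ is a homomorphism $\hat H_x\to\mathbb F_2$ that is bijective on $V$, so $\hat H_x=V\times\ker$ with kernel isomorphic to $A_{m-1}$. So a double transposition fixing $x$ lifts to an involution, contradicting (F6).

**Step 5: correcting by $W$.** By Step 4 each $f\in(H_1)_x$ acts on $\Lambda_x$ as an element of $Q_x'$, and $W$ contains all families of such actions. Fix $x_0\in X$, choose $f_y\in H_1$ with $x_0f_y=y$, and let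
$$H_2=\{f\in H_1:\ f|_{\Lambda_y}=(f_y^{-1}f_{yf})|_{\Lambda_y}\ \text{for all } y\in X\}.$$
This is a subgroup, since on $\Lambda_y$ a product $ff'$ of elements of $H_2$ acts as $f_y^{-1}f_{yf}\cdot f_{yf}^{-1}f_{yff'}=f_y^{-1}f_{yff'}$. If $f\in H_2$ fixes $y$, it acts on $\Lambda_y$ as $f_y^{-1}f_y=1$; so $(H_2)_y\le L_y$. It remains to see that $H_2$ induces $\mathrm{Alt}(X)$. Given $f\in H_1$ and $y$, put $z=yf$. The element $f^{-1}f_y^{-1}f_z$ maps $z\mapsto y\mapsto x_0\mapsto z$, so it lies in $(H_1)_z$ and acts on $\Lambda_z$ as an element of $Q_z'$. So there is $w\in W\le H_1$ with $w|_{\Lambda_z}=(f^{-1}f_y^{-1}f_z)|_{\Lambda_z}$ for all $z$. Then $fw$ acts on $\Lambda_y$ as $f_y^{-1}f_z$, so $fw\in H_2$, and $fw$ induces the same permutation of $X$ as $f$. $\square$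

## 13. Unlinked blocks

We finish the proof of Theorem 1. Now $p=2$, $m\ge8$, and nothing is linked, that is, $q_c(L_C)=q_c(K_{0,C})$ for all $C$ and $c$.

**Step 7: subgroups $M_c$ that see only one class.** We want elements of $K_0$ that act on $\mathcal C_{B_c}$ as they like and do nothing at all on $B_{c'}$ for the other classes. For $B\in\mathcal B$ let $Z_B=\bigcap_{C\in\mathcal C_B}L_C\lhd K_0$; then $Z_B\le\ker_B$.

If $B\notin c$, then $q_c(Z_B)=\mathrm{Alt}_c$. Indeed, for $C\in\mathcal C_B$ the groups $L_C$ and $\ker_B$ are normal in $K_{0,C}$, and both map onto $\mathrm{Alt}_c=q_c(K_{0,C})$: the first as $C$ is not linked to $c$, the second by (9.2). By (T4), $L_C\cap\ker_B$ maps onto $\mathrm{Alt}_c$. The groups $L_C\cap\ker_B$, $C\in\mathcal C_B$, are normal subgroups of $\ker_B$ with intersection $Z_B$, so by (T4) again, inductively, $Z_B$ maps onto $\mathrm{Alt}_c$.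

Let $M_c:=\bigcap_{c'\ne c}Z_{B_{c'}}\lhd K_0$, with $M_c=K_0$ if there is only one class. By (T4) in $K_0$, $q_c(M_c)=\mathrm{Alt}_c$. For $c'\ne c$, $q_{c'}(M_c)=1$, as $M_c\le\ker_{B_{c'}}$.

Let $C\in\mathcal C_{B_c}$. Both $q_c(M_c\cap K_{0,C})$ and $q_c(L_C)$ equal the point stabilizer $\mathrm{Alt}(\mathcal C_{B_c}\setminus C)$: the first because $K_{0,C}$ is the full preimage of this stabilizer under $q_c$, the second because $C$ is not linked to $c$. Since $M_c\lhd K_0$ and $L_C\lhd K_{0,C}$, $[M_c\cap K_{0,C},L_C]\le M_c\cap L_C$. The stabilizer is perfect, so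
$$q_c(M_c\cap L_C)=\mathrm{Alt}(\mathcal C_{B_c}\setminus C). \tag{13.1}$$

**Step 8: the coloring with three types.** By Lemma 5(c) write $m$ as a sum of three triangular numbers, for $m=8$ as $6+1+1$, and partition $\mathcal C_{B_c}=Y_1\sqcup Y_2\sqcup Y_3$ accordingly for each class $c$. Parts in $Y_1$ get the trivial character and parts in $Y_2$ get $\theta_0$. For $C\in Y_3$ an element $\ell_C\in\Lambda_C$, chosen in Step 9, is used. If $k=1$, $\ell_C$ is a transport of $\alpha$ of Lemma 3 by an isomorphism and is the character of $S_C$. If $k\ge2$, the factors in $\ell_C$ get $\theta_0$ and the rest of $C$ gets the trivial character. Everything else is trivial. Let $\Theta$ be the resulting character of $N$ and $T=I_{K_0}(\Theta)$.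

Put $U_c=\mathrm{Alt}(\mathcal C_{B_c})\cap\prod_i\mathrm{Sym}(Y_i)$. For $k=1$ the degrees $1,\theta_0(1),\alpha(1)$ are distinct. For $k\ge2$ a part in $Y_3$ has some factors with $\theta_0$ and some with $1$, because $\ell_C\ne C$. So the three types of parts are distinguished, and $q(T)\le\prod_cU_c$. By Lemmas 3 and 4, $\Theta$ extends to $T$.

For $c'\ne c$, $M_c\le Z_{B_{c'}}$ fixes every $C\in\mathcal C_{B_{c'}}$ and acts trivially on $\Lambda_C$. For $k=1$ this means that it fixes every irreducible character of $S_C$; for $k\ge2$ it fixes all parts of $\mathcal C'$ in $C$, and $\theta_0$ is $\mathrm{Aut}(S)$-invariant. In both cases $M_c$ fixes the part of $\Theta$ on $B_{c'}$. Hence it suffices to find, for each $c$, elements of $M_c$ that fix the part of $\Theta$ on $B_c$ and map under $q_c$ onto $U_c$: these lie in $T$ and have trivial image under $q_{c'}$ for $c'\ne c$, so then $q(T)=\prod_cU_c$, and Lemmas 5 and 6 with $p=2$ show that $g$ is vanishing.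

**Step 9: the choice of $\ell_C$.**

Let $m=8$, $|Y_1|=6$, $Y_2=\{C'\}$, $Y_3=\{C_0\}$. Choose any $\ell_{C_0}$ of the stated type. The elements of $M_c\cap L_{C_0}$ that fix $C'$ permute $Y_1$, fix $C'$, fix $C_0$ and fix $\ell_{C_0}$. So they fix the part of $\Theta$ on $B_c$. By (13.1) they map under $q_c$ onto $\mathrm{Alt}(Y_1)=U_c$.

Let $m\ge9$. Apply Lemma 7 to $X=\mathcal C_{B_c}$, $\Lambda=\bigsqcup_{C\in X}\Lambda_C$ and $H$ the image of $M_c$ in $\mathrm{Sym}(\Lambda)$. The group $H$ induces $\mathrm{Alt}(X)$, and the kernel of $H_C$ on $\Lambda_C$ is the image of $M_c\cap L_C$; so the hypothesis is (13.1). Let $M'\le M_c$ be the preimage of the subgroup $H_2$ obtained. Then $q_c(M')=\mathrm{Alt}_c$ and $M'\cap K_{0,C}\le L_C$ for all $C\in X$. Fix $C_1\in X$ and $\ell\in\Lambda_{C_1}$ of the stated type, and put $\ell_C=\ell^f$ for any $f\in M'$ with $C_1^f=C$. This is well defined: if $f,f'\in M'$ both map $C_1$ to $C$, then $ff'^{-1}\in M'\cap K_{0,C_1}\le L_{C_1}$ fixes $\ell$. It is of the stated type, and $(\ell_C)^f=\ell_{C^f}$ for $f\in M'$. So all $f\in M'$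 with $q_c(f)\in U_c$ fix the part of $\Theta$ on $B_c$, and they map onto $U_c$, because $q_c(M')=\mathrm{Alt}_c$.

This completes the proof of Theorem 1. $\blacksquare$

## 14. Nonvanishing elements inside $\mathbf F^*(G)$: proof of Theorem 2

**Part (a).** By Theorem 1, $g=g_1\cdots g_n\in N=\mathbf F^*(G)$. Suppose $p\mid o(g_i)$ and $\theta\in\mathrm{Irr}(S_i)$ has $p$-defect zero; we show that $g$ is vanishing. Let $\Omega$ be the $G$-orbit of $S_i$, choose $t_j\in G$ with $S_i^{t_j}=S_j$ for $S_j\in\Omega$, and put $\Theta=\prod_{S_j\in\Omega}\theta^{t_j}\times1\in\mathrm{Irr}(N)$. For $x\in G$ the component of $g^x$ in $S_i^x$ is $g_i^x$, of order divisible by $p$. Each $\theta^{t_j}$ has $p$-defect zero, so $\Theta(g^x)=0$. By (T2) with $M=N$, $g$ is vanishing. The last statement of (a) follows because every nonabelian finite simple group has a character of $p$-defect zero for each prime $p\ge5$, and every one that is neither alternating nor sporadic has one for every prime $p$ (Michler 1986, Willems 1988, Granville–Ono 1996).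

**Part (b).** $\mathbf F(G/R)=1$, since the preimage of $\mathbf F(G/R)$ in $G$ is a solvable normal subgroup. If $g$ is nonvanishing in $G$, then $gR$ is nonvanishing in $G/R$, since $\mathrm{Irr}(G/R)\subseteq\mathrm{Irr}(G)$. Apply (a) to $G/R$.

**Part (c).** The aim is to show that $(12)(34)$ and $(123)$ are nonvanishing in $A_7$. The irreducible characters of $A_7$ have degrees $1,6,10,10,14,14,15,21,35$. They come from the $S_7$-characters for $(7)$, $(6,1)$, $(4,1^3)$ (which has degree $20$ and splits into the two of degree $10$), $(5,2)$, $(4,3)$, $(5,1^2)$, $(3^2,1)$ (degree $21$) and $(4,2,1)$ (degree $35$). Both elements commute with odd permutations: $(12)(34)$ with $(12)$, and $(123)$ with $(45)$. So the two characters of degree $10$ take equal values at each, namely half the value of $\chi^{(4,1^3)}$. We use that $\chi^{(6,1)}$, $\chi^{(5,2)}$, $\chi^{(4,3)}$ are differences of fixed-point counts: points minus $1$, $2$-subsets minus points, $3$-subsets minus $2$-subsets; and that $\chi^{(5,1^2)}$, $\chi^{(4,1^3)}$ are the second and third exterior powers of $\chi^{(6,1)}$.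

At $(12)(34)$ the numbers of fixed points, $2$-subsets and $3$-subsets are $3$, $5$ and $7$, so the values for $(6,1),(5,2),(4,3)$ are $2,2,2$. On the $6$-dimensional module the eigenvalues are $1$ four times and $-1$ twice, and
$$(1+t)^4(1-t)^2=(1+2t+t^2)(1-2t^2+t^4)$$
has coefficients $-1$ at $t^2$ and $-4$ at $t^3$. So the values for the degrees $1,6,10,10,14,14,15$ are $1,2,-2,-2,2,2,-1$, with sum of squares $22$. The centralizer in $A_7$ has order $24$, so by column orthogonality the squares of the values for degrees $21$ and $35$ sum to $2$. These values are integers, congruent to the degree mod $2$ since the element is an involution, hence odd. So both are $\pm1$.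

At $(123)$ the numbers of fixed points, $2$-subsets and $3$-subsets are $4$, $6$ and $5$, so the values for $(6,1),(5,2),(4,3)$ are $3,2,-1$. On the $6$-dimensional module the eigenvalues are $1$ four times and the two primitive cube roots of unity, and
$$(1+t)^4(1-t+t^2)=(1+t)^3(1+t^3)$$
has coefficients $3$ at $t^2$ and $2$ at $t^3$. So the values for the degrees $1,6,10,10,14,14,15$ are $1,3,1,1,2,-1,3$, with sum of squares $26$. The centralizer in $A_7$ has order $36$, so the remaining squares sum to $10$. The remaining values are rational integers congruent to the degrees mod $3$, since the element has order $3$. So the value for degree $21$ is divisible by $3$, and it is not $0$ since $10$ is not a square; hence it is $\pm3$, and the value for degree $35$ is $\pm1$.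

So $(12)(34)$ and $(123)$ are nonvanishing in $A_7$. The irreducible characters of $A_7^{\,n}$ are the products of irreducible characters of the factors. So every element of $A_7^{\,n}$ all of whose components are trivial or conjugate to one of these two is nonvanishing. Among these are all $3$-cycles in each factor, and they generate $A_7^{\,n}=\mathbf F^*(A_7^{\,n})$. Elements of order $2$ and of order $3$ occur among them. $\blacksquare$
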